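# One extra edge can lower both critical values of the contact process

## 1. The guess that one edge changes nothing, tested on nearly bounded degree

Take an infinite network on which an infection spreads, and add a single edge between two of its vertices. Can this change whether an infection survives forever? The first guess is no. Survival is decided "at infinity", and one edge is a finite change. We make the question precise and test this guess.

Throughout, $G=(V,E)$ is a connected, locally finite graph, and $\log$ is the natural logarithm.

**Definition (contact process).** The contact process on $G$ with infection rate $\lambda>0$ is the continuous-time Markov process $\xi_t$ on subsets of $V$ (the infected vertices) in which each infected vertex becomes healthy at rate $1$ and infects each of its neighbors at rate $\lambda$, independently.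

**Definition (critical values).** Start with one infected vertex $o$. Put
$$\lambda_1(G)=\inf\{\lambda:\text{with positive probability the infection never dies out}\},$$
$$\lambda_2(G)=\inf\{\lambda:\text{with positive probability }o\text{ is infected at arbitrarily large times}\}.$$
These are the thresholds for global and for local survival. As $G$ is connected, neither depends on $o$, and $\lambda_1(G)\le\lambda_2(G)$. If $G$ is finite, both are $+\infty$.

Let $G'=G+e$ be $G$ with one additional edge $e$ joining two distinct vertices of $V$. Conjecture 5.3 of "The Branching Random Walk and Contact Process on Galton-Watson and Nonhomogeneous Trees" (doi:10.1214/aop/1015345762) says that $\lambda_1(G)=\lambda_1(G')$ and $\lambda_2(G)=\lambda_2(G')$.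

**Graphical representation.** We use this construction all the time. Put independent Poisson processes on the time axis: recovery marks at each vertex (rate $1$) and arrows $u\to w$ for each ordered pair of adjacent vertices (rate $\lambda$). An infection path moves forward in time. It stays at a vertex as long as it meets no recovery mark there, and it may jump along arrows, finitely many times. Then $\xi_t$ is the set of vertices reached at time $t$ by infection paths from the initial set. Three facts can be read off.

- Monotonicity: more initial vertices, more edges, or a larger $\lambda$ (thin the arrows) can only enlarge $\xi_t$.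
- Additivity: the process from a set $A$ is the union over $x\in A$ of the processes from $\{x\}$.
- Strong Markov property: let $\mathcal F_t$ be generated by the marks up to time $t$. At a stopping time, the later marks are independent of the past and have the original law.

For example, on a single edge $\{u,w\}$ with $u$ infected at time $0$, an arrow $u\to w$ at time $1$, a recovery of $u$ at time $2$ and no other marks up to time $3$, we have $\xi_t=\{u\}$ on $[0,1)$, $\{u,w\}$ on $[1,2)$ and $\{w\}$ on $[2,3]$.

**Test 1: finite graphs.** On a finite graph the infection dies within one unit of time with probability at least some $c>0$, from any state. So it dies almost surely, and all critical values of $G$ and $G'$ are $+\infty$. The guess holds.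

**Test 2: small rate, bounded degree outside a finite set.** Suppose that $G$ is infinite and that all vertices of $G'$ outside a finite set $F$ have degree at most $D$. Let $\lambda<1/D$. I claim that the infection dies out almost surely on $G'$, hence also on $G$. In particular the extra edge cannot produce survival below $1/D$, although it may create vertices of degree $D+1$.

To check this, let $\Delta$ be the maximal degree of $G'$ and $c=1-\lambda D>0$. Since $|\xi_t|$ is dominated by a pure birth process with birth rate $\lambda\Delta$ per individual, $\varphi(t)=E|\xi_t|$ is finite. An infected vertex outside $F$ contributes at most $\lambda D-1=-c$ to the drift of $|\xi_t|$, and an infected $x\in F$ contributes at most $\lambda\deg(x)-1\le -c+\lambda\deg(x)$. So, with $b=\lambda\sum_{x\in F}\deg(x)$,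
$$\varphi'(t)\le -c\,\varphi(t)+b\quad\text{for almost every }t,\qquad\text{hence}\qquad \varphi(t)\le 1+b/c\quad\text{for all }t.$$
By Fatou's lemma $\liminf_n|\xi_n|<\infty$ almost surely. So almost surely there is a finite $M$ with $|\xi_n|\le M$ for infinitely many $n$. From a state with at most $M$ infected vertices, the chance to die within one unit of time is at least $\bigl((1-e^{-1})e^{-\lambda\Delta}\bigr)^M>0$: each infected vertex recovers within that time and sends no arrow. Let $\mathcal D$ be the event of extinction. By Lévy's theorem $P(\mathcal D\mid\mathcal F_n)\to1_{\mathcal D}$ almost surely. On the event that $|\xi_n|\le M$ infinitely often, the left side is infinitely often bounded below by a positive constant, so $1_{\mathcal D}=1$ there. This proves the claim.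

## 2. Where the restart argument stops, and the theorem

A sensible attempt to prove the conjecture for $\lambda_1$ runs as follows. Let $\lambda<\lambda_1(G)$, and suppose that the process from a finite set stays finite at all times. If on $G'$ no arrow along $e$ is used after an integer time $n$ ("used" means that it leaves an infected vertex), then from time $n$ on we see the process on $G$ started from the finite set $\xi_n$. By additivity it is a finite union of processes that die almost surely. Hence:

**Remark (what survival on $G'$ would need).** *At a rate $\lambda<\lambda_1(G)$, almost surely on survival in $G'$, the edge $e$ is used at arbitrarily large times.* In particular some endpoint of $e$ is infected at arbitrarily large times. Each time one endpoint is infected, the other has a fixed positive chance to be infected within the next unit of time. So both are infected at arbitrarily large times, and there is local survival on $G'$ at this $\lambda$.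

To finish, one would like to say that each use of $e$ has a chance bounded below to be the last one. Then there would be finitely many uses and the infection would die. Test 2 is exactly this: the infection keeps returning to bounded size, and from bounded size it dies with probability bounded below. In general the step fails here. Each use of $e$ starts a process on $G$ that dies almost surely, but "almost surely" gives no bound on how much infection is stored in $G$ by the earlier uses. If the stored infection becomes longer lived from one scale to the next, the chances that no further use happens may have a small sum. By Test 2, at small $\lambda$ this requires infinitely many vertices of large degree. That is what we build.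

**Theorem 1.** *Let $1<r<2$ and $0<\nu<\nu_0(r):=\min(\tfrac1{10},2^{-6/(2-r)})$. There are a connected locally finite graph $G$ and an edge $e$ joining two distinct vertices of $G$ such that $G'=G+e$ satisfies*
$$\lambda_1(G')\le\lambda_2(G')\le \nu^{r}<\nu\le\lambda_1(G)\le\lambda_2(G).$$
*In particular $\lambda_1(G)\neq\lambda_1(G')$ and $\lambda_2(G)\ne\lambda_2(G')$, and $\lambda_1(G)/\lambda_2(G')\ge\nu^{1-r}$ can be made arbitrarily large.*

So the conjecture is false, for both critical values simultaneously. (Should $\lambda_2(G')$ be $0$, the ratio is read as $+\infty$. As $r>1$, $\nu^{1-r}\to\infty$ when $\nu\to0$.) Two things have to be proved: extinction on $G$ at rate $\nu$, and local survival on $G'$ at the smaller rate $\mu=\nu^r$.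

## 3. Clique lifetimes against leg crossings

The storage devices are cliques. A clique on $N$ vertices keeps an infection for a time whose logarithm is $N\log N+O(N)$; both bounds are proved below, the upper one up to lower-order terms in the exponent. The rate $\lambda$ enters only in the error $O(N)$, because the leading term comes from a factorial. A path ("leg") of length $d$, on the other hand, is crossed with probability roughly $\lambda^d$, up to factors $2^{\pm d}$, and there the rate matters fully.

Hang cliques $S_1,S_2,\dots$ with lifetimes $T_k\approx e^{L_k}$ on legs along a ray. Let $p_k$ be the crossing probability of leg $k$. The following is heuristic.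

- An infection on the ray near leg $k$ enters the clique with probability about $p_k$. The clique then lives for time $T_k$ and sends about $T_kp_k$ infections back. The mean number of returns is $T_kp_k^2$. If $T_kp_k^2\ll1$, the cliques do not help a short-lived infection on the ray, and everything dies.
- Suppose a long-lived core sits at the beginning of the ray. A core that lives about as long as $T_{k-1}$ will infect $S_k$ if $T_{k-1}p_k\gg1$. After the core dies, $S_k$ restarts it many times, since $T_kp_k\gg1$. Core and clique together live longer, long enough to infect $S_{k+1}$, and so on. This needs $T_{k-1}=T_k^{1-o(1)}$, that is, $L_k-L_{k-1}\ll L_k$.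

The edge $e$ will attach the core. We need $T_kp_k^2\ll1$ at rate $\nu$ and $T_kp_k\gg1$ at rate $\mu=\nu^r$. With $d_k$ the length of the leg, this reads roughly
$$2d_k\log\tfrac1\nu>L_k\qquad\text{and}\qquad d_k\,r\log\tfrac1\nu<L_k .$$
Both hold for a suitable $d_k$ because $r<2$. The condition on $\nu_0(r)$ pays for the factors $2^{\pm d}$.

One remark about the second item. With finitely many cliques the infection dies at every rate below $\frac12$, with or without $e$, by Test 2 with $D=2$. So infinitely many scales are unavoidable in this plan, and the proof of survival will be an induction over them.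

## 4. The graph

Fix $r,\nu$ as in Theorem 1. Put
$$\mu=\nu^r,\qquad \sigma=\tfrac{2+r}4\in(\tfrac34,1),\qquad a=\log(2/\mu)=\log2+r\log\tfrac1\nu .$$

**Step 1: the exponent of a round trip.** We check that
$$\chi:=\frac{2\sigma\log\frac1{2\nu}}a>1. \tag{1}$$
As $2\sigma=1+\frac r2$, (1) says $(1+\frac r2)(\log\frac1\nu-\log2)>\log2+r\log\frac1\nu$, that is, $(1-\frac r2)\log\frac1\nu>(2+\frac r2)\log2$. Now $\nu<2^{-6/(2-r)}$ gives $(1-\frac r2)\log\frac1\nu>3\log2>(2+\frac r2)\log 2$.

For example, with $r=\frac32$ we have $\nu_0=2^{-12}$. For $\nu=2^{-13}$ we get $\mu=2^{-19.5}$, $a=20.5\log2$, $\sigma=\frac78$ and $\chi=\frac{2\cdot(7/8)\cdot12}{20.5}=\frac{21}{20.5}>1$.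

**Step 2: definition of $G$, $e$, $G'$.** Let $m$ be a large integer. "For $m$ large" always means $m\ge m_0(r,\nu)$, uniformly in $k$. Finitely many such requirements are made, and the constants in them never depend on $m$ or $k$. Put
$$L_k=(m+k)^2\log\bigl((m+k)^2\bigr)\quad(k\ge0),$$
$$N_k=(m+k)^2,\quad d_k=\lceil\sigma L_k/a\rceil\quad(k\ge1),\qquad N_0=4m^2,\quad d_0=N_0^2 .$$
The graph $G$ consists of a ray $v_0,v_1,v_2,\dots$; for each $k\ge0$ a clique $S_k$ on $N_k$ vertices with a marked vertex $r_k$; and for each $k\ge 0$ a *leg*, a path $v_k,y_{k,1},\dots,y_{k,d_k},r_k$. It is connected and locally finite. Let $e=\{v_0,r_0\}$ and $G'=G+e$.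

For $k\ge1$ we have $N_k\log N_k=L_k$. The core is $S_0$. It is larger than the pattern would suggest ($N_0\log N_0>4L_0$), and in $G$ it hangs on an extremely long leg, so that it is useless there.

**Step 3: growth of $L_k$.** Write $x=m+k$. Since $(z^2\log z^2)'=4z\log z+2z$, for $m\ge3$ and $k\ge1$
$$4(x-1)\log(x-1)\le L_k-L_{k-1}\le 6x\log x=\frac{3L_k}x\le\frac{3L_k}m . \tag{2}$$
(For the upper bound, $2x\le2x\log x$ because $x\ge3$.)

**Step 4: no explosion.** This ensures that the process stays finite. Start from a finite set on $G$ or $G'$. For all large $k$, $v_{k+1}$ can be reached for the first time only by an arrow from $v_k$. After the first time $v_k$ is reached, the first arrow $v_k\to v_{k+1}$ comes after an exponential($\lambda$) waiting time. By the strong Markov property these waiting times are independent for different $k$, so their sum is infinite almost surely. So almost surely only finitely many $v_k$, and hence only finitely many vertices, are reached by time $t$. Thus $\xi$ is almost surely a right-continuous jump process with finite values.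

## 5. Extinction on $G$ at rate $\nu$

In this section $\lambda=\nu\le\frac1{10}$ and the graph is $G$. We count expected numbers of arrows along infection paths, and the first lemma allows us to multiply such expectations.

**Lemma 2.** *Let $\tau_1,\tau_2,\dots$ be stopping times with values in $[0,\infty]$ and $\sum_iP(\tau_i<\infty)\le A$. For each $i$ let $c_i\ge0$ be a number of arrows determined by $\mathcal F_{\tau_i}$ and the marks after $\tau_i$, with $E[c_i\mid\mathcal F_{\tau_i}]\le b$ on $\{\tau_i<\infty\}$. Then $E\sum_ic_i1\{\tau_i<\infty\}\le Ab$.*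

**Proof.** $E\bigl[c_i1\{\tau_i<\infty\}\bigr]=E\bigl[1\{\tau_i<\infty\}E[c_i\mid\mathcal F_{\tau_i}]\bigr]\le b\,P(\tau_i<\infty)$; sum over $i$. $\square$

In each application the arrows counted by $c_i$ are those of some type used by a process started at time $\tau_i$, almost surely finitely many in bounded time. Listed in order of time, their times $\tau_{i,1}<\tau_{i,2}<\cdots$ are again stopping times, and $\sum_{i,l}P(\tau_{i,l}<\infty)=E\sum_ic_i1\{\tau_i<\infty\}\le Ab$. So the lemma can be applied again to them. The bound $b$ comes from the strong Markov property.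

**Lemma 3 (paths).** *On a finite path graph, start from $\{u\}$ and let $g(w)=E\int_0^\infty1\{w\in\xi_s\}\,ds$. Then*
$$g(w)\le\frac{(2\nu)^{\mathrm{dist}(u,w)}}{1-2\nu}. \tag{3}$$

**Proof.** Let $g_t(w)=E\int_0^t1\{w\in\xi_s\}ds$, and let $R_t(w)$ be the expected number of arrivals at $w$ up to time $t$: arrows into $w$ from an infected vertex, plus $1$ if $w=u$. Recoveries of an infected $w$ happen at rate $1$ while $w$ is infected, so their mean number up to time $t$ is $g_t(w)$. Before each of them, and after the previous one, there is an arrival. So $g_t\le R_t$. Arrows $z\to w$ from an infected $z$ have mean number $\nu g_t(z)$. Hence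
$$R_t(w)=1\{w=u\}+\nu\sum_{z\sim w}g_t(z)\le1\{w=u\}+\nu\sum_{z\sim w}R_t(z).$$
Iterate this $n$ times. Every vertex has at most two neighbors and $R_t\le1+2\nu t$, so the remainder is at most $(2\nu)^n(1+2\nu t)\to0$. What is left is
$$R_t(w)\le\sum_{j\ge\mathrm{dist}(u,w)}\nu^j\,\#\{\text{walks of length }j\text{ from }u\text{ to }w\}\le\sum_{j\ge\mathrm{dist}(u,w)}(2\nu)^j .$$
Let $t\to\infty$. $\square$

**Lemma 4 (lifetime of a leg with its clique).** *Let $U_k=\{y_{k,1},\dots,y_{k,d_k}\}\cup S_k$. From any initial state, the process on $U_k$ has expected lifetime at most*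
$$\Lambda_k:=4\bigl(e^4N_k^4+16d_k^4\bigr)N_k^{N_k}. \tag{4}$$

**Proof.** Write $N=N_k$, $d=d_k$. We bound from below the probability of dying within a fixed time, from any state.

*Clique alone.* The number $i$ of infected vertices has birth rate $\nu i(N-i)$ and death rate $i$. Each jump from $i$ is downward with probability $\frac1{1+\nu(N-i)}$. So the chain goes straight down to $0$ with probability at least $\prod_{i\le N}\frac1{1+\nu(N-i)}\ge(1+\nu N)^{-N}$. The holding times are independent of the jumps; on this descent their sum has mean at most $\sum_{i\le N}\frac1i\le1+\log N$. By Markov's inequality, the clique dies within time $2(1+\log N)$ with probability at least $\frac12(1+\nu N)^{-N}$.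

*Leg alone.* Here $\frac{d}{dt}E|\xi_t|\le(2\nu-1)E|\xi_t|$, so $E|\xi_t|\le de^{-(1-2\nu)t}\le de^{-t/2}$, which is at most $\frac12$ for $t\ge2\log(2d)$. So the leg is dead by time $2\log(2d)$ with probability at least $\frac12$.

*Together.* Let $t_0=\max(2+2\log N,\,2\log2d)$. With probability $e^{-2\nu t_0}$ there is no arrow in either direction between $r_k$ and $y_{k,d}$ during $[0,t_0]$. The three events depend on disjoint sets of marks. So, from any state, $U_k$ dies by time $t_0$ with probability at least $\varpi:=\frac14e^{-2\nu t_0}(1+\nu N)^{-N}$. Then $P(\text{alive at time }lt_0)\le(1-\varpi)^l$, and the expected lifetime is at most $t_0/\varpi=4t_0e^{2\nu t_0}(1+\nu N)^N$. Finally $t_0e^{2\nu t_0}\le e^{2t_0}\le e^4N^4+16d^4$ and $1+\nu N\le N$. $\square$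

**Lemma 5 (exits).** *Let $X_k$ be the expected number of arrows $y_{k,1}\to v_k$ from an infected $y_{k,1}$, for the process on $U_k$ started from $\{y_{k,1}\}$. For $m$ large, $X_k\le1$ for all $k\ge0$.*

**Proof.** Write $d=d_k$. Exits reached by infection paths that stay in the leg have mean at most $\nu/(1-2\nu)\le\frac12$, by (3) with $u=w=y_{k,1}$.

Any other exit is reached by an infection path that enters $S_k$. Cut this path at its first arrow $y_{k,d}\to r_k$, at time $s_1$, and at its last arrow $r_k\to y_{k,d}$, at time $s_2$. It consists of

1. a leg-only path to $y_{k,d}$ followed by the arrow $y_{k,d}\to r_k$ at $s_1$; the expected number of such arrows is at most $\nu(2\nu)^{d-1}/(1-2\nu)$ by (3);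
2. from $(r_k,s_1)$, an infection path in $U_k$ to the arrow $r_k\to y_{k,d}$ at $s_2$; for each $s_1$ the expected number of such arrows is at most $\nu\Lambda_k$, by Lemma 4;
3. from $(y_{k,d},s_2)$, a leg-only path to $y_{k,1}$ and an arrow to $v_k$; for each $s_2$ their expected number is at most $\nu(2\nu)^{d-1}/(1-2\nu)$, by (3).

The number of such exits is at most the number of triples ($s_1$, $s_2$, exit arrow). Apply Lemma 2 to the ordered times $s_1$, and then, for each of these, to the ordered times $s_2$. The three expectations multiply to
$$\frac{\nu^3(2\nu)^{2d-2}\Lambda_k}{(1-2\nu)^2}=\frac{\nu}{4(1-2\nu)^2}(2\nu)^{2d}\Lambda_k\le(2\nu)^{2d}\Lambda_k .$$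
So
$$X_k\le\tfrac12+(2\nu)^{2d_k}\Lambda_k . \tag{5}$$

For $k\ge1$ we have $N_k^{N_k}=e^{L_k}$, and $(2\nu)^{2d_k}\le e^{-\chi L_k}$ since $d_k\ge\sigma L_k/a$. As $N_k\le L_k$ and $d_k\le L_k$ for $m$ large, the last term of (5) is at most $4(e^4+16)L_k^4e^{-(\chi-1)L_k}$. By (1) and $L_k\ge L_0$ this is at most $\frac12$ for $m$ large. For $k=0$ the last term is $(2\nu)^{2N_0^2}\cdot4(e^4N_0^4+16N_0^8)N_0^{N_0}$. Its logarithm is $-2N_0^2\log\frac1{2\nu}+N_0\log N_0+O(\log N_0)\to-\infty$ as $m\to\infty$. So it is at most $\frac12$ for $m$ large. $\square$

**Proposition 6.** *At rate $\nu$ the process on $G$ dies out almost surely. Hence $\lambda_1(G)\ge\nu$.*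

**Proof.** Start from $\{v_0\}$. Call the start, and every arrow from an infected vertex into the ray, a *ray arrival*. We organize the ray arrivals as a family tree and show that its mean size is finite. The *offspring* of an arrival at $(v_j,s)$ are

- the arrows $v_j\to v_{j\pm1}$ after $s$ and before the next recovery of $v_j$ (mean at most $2\nu$, as this waiting time has mean $1$);
- the exits $y_{j,1}\to v_j$ from the $U_j$-processes started by the arrows $v_j\to y_{j,1}$ before that recovery (mean at most $\nu X_j\le\nu$, by Lemma 2 and Lemma 5).

*Every ray arrival other than the start is an offspring of an earlier one.* Consider an infection path from the start that ends with an arrow into the ray, and take the previous ray arrival $(v_j,s')$ on it. After $s'$ the path has two possibilities. Either it stays at $v_j$ until an arrow $v_j\to v_{j\pm1}$; or it stays at $v_j$ until an arrow $v_j\to y_{j,1}$, and then stays in $U_j$ until an arrow $y_{j,1}\to v_j$. These are the two kinds of offspring. So all ray arrivals descend from the start.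

*Count.* Offspring depend only on marks after the arrival, and they occur at stopping times when listed in order within each type. By Lemma 2 the expected number of ray arrivals in generation $n$, with multiplicity, is at most $(3\nu)^n$. As $3\nu<1$, the expected total is finite. So almost surely there are finitely many ray arrivals. Each has a finite time until the next recovery, so there are also finitely many entries into the sets $U_j$. Each entry generates a process in $U_j$ with almost surely finite lifetime. By the same decomposition, every infected space-time point lies on some $v_j$ between a ray arrival and the next recovery, or in one of these $U_j$-processes. So the process dies out almost surely. By monotonicity it does so at all rates $\lambda\le\nu$. $\square$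

## 6. Cliques and transmission along the ray at rate $\mu$

From now on $\lambda=\mu=\nu^r\le\frac1{10}$. Put $q=\mu/2$, so that $\log(1/q)=a$.

**Lemma 7 (cliques).** *Let $T_N=\mu^{N-1}(N-1)!/N$. There are $N_*,C,C_1$ depending on $\mu$ such that for $N\ge N_*$ we have $\log T_N\ge N\log N-C_1N$, and the following hold for the process on the complete graph with $N$ vertices.*

*(a) From one infected vertex, $P(\text{extinct by time }s)\le\frac18+s/T_N$ for all $s\ge0$.*

*(b) From one infected vertex, $P(\text{extinction time}\in(w,s])\le s/T_N+\exp(-\lfloor w\rfloor e^{-CN})$ for $0\le w\le s$.*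

*(c) From any nonempty set, a given vertex is infected at some time in $[0,1]$ with probability at least $\frac12$.*

In words: an infection in a clique fizzles out at once with a small probability; otherwise it fills the clique and lives for about $T_N$. By (b), there is little in between. By (c), an infected clique visits each of its vertices all the time.

**Proof.** The bound on $T_N$ follows from $\log N!\ge N\log N-N$. The number infected, $X$, has up rate $\mu x(N-x)$ and down rate $x$. Put $\pi_j=\prod_{i=1}^j\frac1{\mu(N-i)}$ (down rate over up rate, multiplied up). The gambler's ruin formula gives, for $1\le x\le N-1$,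
$$P_x(\text{hit }0\text{ before }N)=\sum_{j=x}^{N-1}\pi_j\Big/\sum_{j=0}^{N-1}\pi_j .$$
(For $N=3$: $\pi_1=\frac1{2\mu}$, $\pi_2=\frac1{2\mu^2}$, so from $x=1$ the value is $\frac{1+\mu}{1+\mu+2\mu^2}$. First-step analysis gives the same: with $h_x$ the probability from $x$, $h_2=\frac{h_1}{1+\mu}$ and $h_1=\frac{1+2\mu h_2}{1+2\mu}$.)

*Step (a).* For $j\le N/2$, $\pi_j\le(2/\mu N)^j$. The ratios $\pi_j/\pi_{j-1}=\frac1{\mu(N-j)}$ increase in $j$, so on any range $\pi_j$ is at most the larger of its endpoint values. For $N/2<j\le N-1$ this gives $\pi_j\le\max(\pi_{\lfloor N/2\rfloor},\pi_{N-1})$, where $\pi_{N-1}=\frac1{\mu^{N-1}(N-1)!}$. So $\sum_{j=1}^{N-1}\pi_j\to0$ as $N\to\infty$. Hence, for $N$ large, from any $x\ge1$ the chain hits $0$ before $N$ with probability at most $\frac18$.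

From state $N$, the jumps to $N-1$ before time $s$ have expected number at most $Ns$, and each is followed by hitting $0$ before $N$ with probability at most $\pi_{N-1}$. Extinction by time $s$ requires one such jump. So $P_N(\text{extinct by }s)\le Ns\,\pi_{N-1}=s/T_N$. From one infected vertex, extinction by time $s$ means hitting $0$ before $N$ (probability at most $\frac18$), or hitting $N$ and then dying within a further time $s$. This gives (a).

*Step (b).* If the extinction time is in $(w,s]$, then either $X$ hits $N$ before dying and then dies within time $s$, with probability at most $s/T_N$; or $X$ stays in $\{1,\dots,N-1\}$ during $[0,w]$. From any state in $\{1,\dots,N-1\}$, all jumps up to $N$ are upward with probability at least $(\frac\mu{1+\mu})^N$, since $\frac{\mu(N-x)}{1+\mu(N-x)}\ge\frac\mu{1+\mu}$. Independently of the jumps, the holding times along this climb have a sum with mean at most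
$$\sum_{x<N}\frac1{\mu x(N-x)}=\frac2{\mu N}\sum_{x<N}\frac1x\le\frac12\qquad\text{for }N\text{ large}.$$
So $N$ is hit within time $1$ with probability at least $\frac12(\frac\mu{1+\mu})^N\ge e^{-CN}$. Apply this in $\lfloor w\rfloor$ successive unit intervals: the chance to avoid $N$ in all of them is at most $(1-e^{-CN})^{\lfloor w\rfloor}\le\exp(-\lfloor w\rfloor e^{-CN})$.

*Step (c).* Let $h=\lceil N/2\rceil$ and $f(x)=\log x$ for $x\ge1$, $f(0)=0$. We show that $X$ reaches $h$ quickly. Let $1\le x<h$. Then $\log(1+\frac1x)\ge\frac1{2x}$ and $N-x\ge N/2$, so up-jumps contribute at least $\mu x(N-x)\frac1{2x}\ge\frac{\mu N}4$ to the drift of $f(X)$. Down-jumps contribute $x\log(1-\frac1x)\ge-2$ for $x\ge2$, and $0$ for $x=1$. So the drift is at least $\frac{\mu N}4-2\ge\frac{\mu N}8$ for $N$ large. By Dynkin's formula, and since $0\le f\le\log N$, the exit time from $\{1,\dots,h-1\}$ has mean at most $\frac{8\log N}{\mu N}$. So it exceeds $\frac12$ with probability at most $\frac18$ for $N$ large. The exit is at $0$ with probability at most $\frac18$, because hitting $0$ before $h$ implies hitting $0$ before $N$. So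 with probability at least $\frac34$ there is a stopping time $\le\frac12$ at which at least $h$ vertices are infected. (If at least $h$ are infected initially, it is $0$.)

If the given vertex is not among them, each of them independently sends it an arrow before recovering and within time $\frac12$, with some probability $c_\mu>0$. All fail with probability at most $(1-c_\mu)^{N/2}\le\frac14$ for $N$ large. Finally $\frac34\cdot\frac34>\frac12$. $\square$

**Lemma 8 (transmission).** *Let $\Gamma_k$, for $k\ge1$, be the path $r_0,v_0,\dots,v_k,y_{k,1},\dots,y_{k,d_k},r_k$ in $G'$. It has $n_k=d_k+k+2$ edges. Put $p_k=q^{n_k}$. For the process on any subgraph of $G'$ that contains the vertices and edges used:*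

*(T1) if $r_0$ is infected at a stopping time $t$, then given $\mathcal F_t$, with probability at least $p_k$ the infection travels along $\Gamma_k$ and an arrow $y_{k,d_k}\to r_k$ transmits it within $[t,t+n_k]$;*

*(T2) if $S_k\cap\xi_t\neq\emptyset$ at a stopping time $t$, then given $\mathcal F_t$, with probability at least $\frac12p_k$ the vertex $r_0$ is infected at some time in $[t,t+n_k+1]$ ($m$ large).*

**Proof.** Let $u\sim w$ and let $u$ be infected at a stopping time. The first mark after it among {recovery of $u$, arrow $u\to w$} is an arrow with probability $\frac\mu{1+\mu}$. Independently, it occurs within time $1$ with probability $1-e^{-(1+\mu)}$. As $\mu\le\frac1{10}$, the product is at least $\frac\mu{1+\mu}(1-e^{-1})\ge\frac\mu2=q$. For (T1) apply this along the $n_k$ edges, with the strong Markov property at each transmission. For (T2) first apply Lemma 7(c) inside $S_k$: with probability at least $\frac12$, $r_k$ is infected in $[t,t+1]$. Then follow $\Gamma_k$ backward from the first such time. $\square$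

The first edge of $\Gamma_k$ is $e$. This is where the extra edge is used.

## 7. Scales, and a statement strong enough for induction

Let $H_k$, $k\ge0$, be the subgraph of $G'$ induced by $\{v_0,\dots,v_k\}\cup S_0\cup\dots\cup S_k\cup\bigcup_{1\le i\le k}\{y_{i,1},\dots,y_{i,d_i}\}$. It is finite and contains $e$; leg $0$ is left out. Let us see what we want to know about $H_k$. "The infection in $H_k$ lives for a long time" is not enough to reach $S_{k+1}$: crossing $\Gamma_{k+1}$ takes very many attempts from $r_0$, so $r_0$ must be visited often, on a known time scale. The hypothesis must therefore contain a density of visits to $r_0$. It also cannot claim a probability close to $1$, since even a single infected clique may fizzle out. Thus failures with probability up to $\frac14$ must be tolerated, and restarts must repair them.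

**Definition (1-separated).** Times are *1-separated* if they are pairwise at distance at least $1$. Among $0,\,0.4,\,1.2,\,2.3$, for example, the times $0,\,1.2,\,2.3$ are 1-separated.

**Definition (scales).** Put $\theta_0=4\lceil4L_0\rceil$, $\rho_0=\theta_0/2$, and for $k\ge1$
$$K_k=N_k^2,\qquad \omega_k=\frac{8\rho_{k-1}(n_k+1)L_k}{p_k},\qquad w_k=\text{least multiple of }\theta_{k-1}\text{ that is}\ge\omega_k,$$
$$Y_k=K_kw_k,\qquad\theta_k=4K_kY_k,\qquad\rho_k=8K_k\rho_{k-1}. \tag{6}$$
For $k\ge0$ let $B_k$ be the largest multiple of $\theta_k$ with $B_k\le e^{2L_k}$. All $\theta_k,w_k,Y_k$ are integers, and $w_k,Y_k$ are multiples of $\theta_{k-1}$.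

The roles at level $k$ are as follows. During a time $w_k$ of good behavior at level $k-1$, the clique $S_k$ is hit with overwhelming probability. A stretch of length $Y_k$ contains $K_k$ such hits. We shall need $S_k$ to stay alive for times of order $K_kY_k$, during which up to $K_k$ restarts can be tried. Finally, $\theta_k$ is the length on which visits are counted at level $k$, with at least one visit per $\rho_k$ on average.

**Definition (good period).** Suppose $r_0$ is infected at a stopping time $u$, and let $\zeta^u$ be the process of infection paths from $(r_0,u)$ inside $H_k$. Let $\beta_k(u)$ be the largest $b\in\{0,\theta_k,2\theta_k,\dots,B_k\}$ such that every interval $[u+i\theta_k,u+(i+1)\theta_k)$ with $0\le i<b/\theta_k$ contains at least $\theta_k/\rho_k$ 1-separated times $t$ with $r_0\in\zeta^u_t$.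

For illustration, replace the parameters by $\theta=4$, $\rho=2$, $B\ge8$, and let $u=0$. If $r_0$ is infected exactly during $[0,2)\cup[5,7)$, then $[0,4)$ contains the visits $0$ and $1.5$, $[4,8)$ contains $5$ and $6.5$, and $[8,12)$ contains none. So the good period has length $8$, and this is known at time $12$ at the latest.

By the strong Markov property, given $\mathcal F_u$, $\beta_k(u)$ has the law of $\beta_k(0)$ for the process started from $\{r_0\}$. The induction statement is
$$(\mathbf C_k)\qquad P(\beta_k(0)=B_k)\ge1-\varepsilon_k,\qquad\varepsilon_0=\tfrac3{16},\quad\varepsilon_k=\varepsilon_{k-1}+2\delta_k,\quad\delta_k=2^{-k-5}. \tag{7}$$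
As $\sum_{k\ge1}2\delta_k=\frac1{16}$, we have $\varepsilon_k\le\frac14$ for all $k$.

**Lemma 9 (parameters).** *Put $\sigma'=\frac{1+\sigma}2\in(\frac34,1)$ and $x=m+k$. For $m$ large the following hold, for all $k\ge1$ unless stated otherwise.*

*(P0) $\theta_k\ge2\rho_k$ for all $k\ge0$.*

*(P1) $w_k\le e^{\sigma'L_k}$.*

*(P2) $\frac12e^{2L_k}\le B_k\le e^{2L_k}$ for all $k\ge0$; $B_k-\theta_k\to\infty$ as $k\to\infty$; $Y_k\le B_{k-1}$.*

*(P3) Let $J_k=\lceil2(B_k+\theta_k)/B_{k-1}\rceil$. Then $J_k\le7e^{6L_k/m}$ and $e^{-J_k/8}\le\delta_k$.*

*(P4) $J_k(\eta_1+\eta_2+\eta_3+4^{-K_k})\le\delta_k$, where*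
$$\eta_1=2B_{k-1}\exp\Bigl(-\frac{p_kw_k}{2\rho_{k-1}(n_k+1)}\Bigr),\qquad\eta_3=2\exp\Bigl(-\frac{p_kw_k}{2(n_k+1)}\Bigr),$$
$$\eta_2=4^{-\lfloor K_k/2\rfloor}+K_k\Bigl(\frac{3K_kY_k}{T_{N_k}}+\exp(-w_ke^{-CN_k})\Bigr).$$

*(P5) $\frac18+w_k/T_{N_k}\le\frac14$.*

**Proof.** The comparison behind everything is that $L_k=2x^2\log x$ dominates $x^2$, $x\log x$ and $\log x$.

*(P0).* Equality holds for $k=0$. For $k\ge1$, (6) gives $\theta_k/\rho_k=Y_k/(2\rho_{k-1})$. Moreover $Y_k\ge K_k\theta_{k-1}\ge2K_k\rho_{k-1}$ by (P0) at level $k-1$, so the ratio is at least $K_k\ge2$.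

*(P1).* First, $\log(1/p_k)=an_k\le\sigma L_k+a(k+3)$. Next, $\log\rho_{k-1}\le\log\rho_0+k\log(8x^4)=O(x\log x)$, and $\log\bigl(8(n_k+1)L_k\bigr)=O(\log x)$. So $\log\omega_k\le\sigma L_k+O(x\log x)\le\sigma'L_k-\log2$ for $m$ large. Also $\theta_{k-1}\le\frac12e^{\sigma'L_k}$: for $k=1$ this is clear, as $\theta_0=4\lceil4L_0\rceil$. For $k\ge2$, inductively
$$\theta_{k-1}=4K_{k-1}^2w_{k-1}\le4(x-1)^8e^{\sigma'L_{k-1}}\le\tfrac12e^{\sigma'L_k},$$
because $\sigma'(L_k-L_{k-1})\ge3(x-1)\log(x-1)\ge\log8+8\log(x-1)$ by (2). Now $w_k\le\omega_k+\theta_{k-1}\le e^{\sigma'L_k}$.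

*(P2).* For $k\ge1$, $\theta_k=4K_k^2w_k\le4x^8e^{\sigma'L_k}\le\frac12e^{2L_k}$, and $\theta_0\le\frac12e^{2L_0}$. So $B_k\ge e^{2L_k}-\theta_k\ge\frac12e^{2L_k}$, and $B_k-\theta_k\ge\frac12e^{2L_k}-4x^8e^{\sigma'L_k}\to\infty$. By (2), $L_{k-1}\ge(1-\frac3m)L_k$. Hence $Y_k=K_kw_k\le x^4e^{\sigma'L_k}\le\frac12e^{2L_{k-1}}\le B_{k-1}$.

*(P3).* By (P2) and its proof, $B_k+\theta_k\le\frac32e^{2L_k}$ and $B_{k-1}\ge\frac12e^{2L_{k-1}}$. So $J_k\le1+6e^{2(L_k-L_{k-1})}\le7e^{6L_k/m}$ by (2). In the other direction, $J_k\ge2B_k/B_{k-1}\ge e^{2(L_k-L_{k-1})}\ge e^{8(x-1)}$, again by (2). As $x-1=m+k-1$, this gives $J_k\ge8(k+5)\log2$ for $m$ large, that is, $e^{-J_k/8}\le2^{-k-5}$.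

*(P4).* Since $w_k\ge\omega_k$, the exponent in $\eta_1$ is at most $-4L_k$, so $\eta_1\le2e^{2L_{k-1}-4L_k}\le2e^{-2L_k}$. Likewise $\eta_3\le2e^{-4\rho_{k-1}L_k}\le2e^{-4L_k}$. As $K_k=x^4$, $4^{-K_k}\le4^{-\lfloor K_k/2\rfloor}\le e^{-2L_k}$. Next, $w_k\ge1/p_k\ge e^{ad_k}\ge e^{\sigma L_k}$, while $CN_k=Cx^2=\frac{C}{2\log x}L_k\le\frac\sigma2L_k$ for $m$ large. So $w_ke^{-CN_k}\ge e^{\sigma L_k/2}\ge2L_k$, and $K_k\exp(-w_ke^{-CN_k})\le x^4e^{-2L_k}$. Finally, Lemma 7 gives $\log T_{N_k}\ge L_k-C_1x^2$, so that
$$\frac{3K_k^2Y_k}{T_{N_k}}=\frac{3K_k^3w_k}{T_{N_k}}\le3x^{12}e^{-(1-\sigma')L_k+C_1x^2}.$$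
So the sum in parentheses in (P4) is at most $e^{-(1-\sigma')L_k/2}$ for $m$ large. Multiply by $J_k\le7e^{6L_k/m}$. Once $m\ge24/(1-\sigma')$, the product is at most $7e^{-(1-\sigma')L_k/4}$, which is at most $2^{-k-5}$ for $m$ large, as $L_k\ge(m+k)^2$.

*(P5).* $w_k/T_{N_k}\le e^{-(1-\sigma')L_k+C_1x^2}\le\frac18$ for $m$ large. $\square$

## 8. The core alone: $(\mathbf C_0)$

Consider only the process inside $S_0\subset H_0$. As $N_0=4m^2$, Lemma 7 gives $\log T_{N_0}\ge4m^2\log(4m^2)-4C_1m^2\ge3L_0$ for $m$ large, while $B_0\le e^{2L_0}$.

**Step 1: $S_0$ stays infected.** By Lemma 7(a), $S_0$ stays infected during $[0,B_0+1]$ with probability at least $1-\frac18-(B_0+1)/T_{N_0}\ge1-\frac18-\frac1{32}$.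

**Step 2: $r_0$ is visited.** Split each interval $[i\theta_0,(i+1)\theta_0)\subset[0,B_0)$ into two halves of length $\theta_0/2=2\lceil4L_0\rceil$. Each half contains $\lceil4L_0\rceil$ slots, namely $[2j,2j+1]$ counted from its beginning. If $S_0$ is infected at the beginning of a slot, then $r_0$ is infected during the slot with conditional probability at least $\frac12$, by Lemma 7(c). So the probability that $S_0$ is infected throughout while $r_0$ is infected in no slot of a given half is at most $2^{-4L_0}$. There are at most $2B_0$ halves. The sum is at most $2e^{2L_0}2^{-4L_0}=2e^{-(4\log2-2)L_0}\le\frac1{32}$ for $m$ large, because $4\log2>2$.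

**Step 3: count.** Visits in different slots are 1-separated. So with probability at least $1-\frac18-\frac1{32}-\frac1{32}=1-\frac3{16}$ every interval contains at least $2=\theta_0/\rho_0$ 1-separated visits, that is, $\beta_0(0)=B_0$. This is $(\mathbf C_0)$.

## 9. From level $k-1$ to level $k$

**Proposition 10.** *For $k\ge1$, $(\mathbf C_{k-1})$ implies $(\mathbf C_k)$.*

Let $k\ge1$. Write $\theta,\rho,B,\varepsilon,\beta(\cdot)$ for the level-$(k-1)$ objects and $n,p,N,K,w,Y,J,T$ for $n_k,p_k,N_k,K_k,w_k,Y_k,J_k,T_{N_k}$. Let $\xi$ be the process on $H_k$ from $\{r_0\}$.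

The plan is this. The process inside $H_{k-1}$ has a good period from each start at $r_0$. When the period ends, $S_k$ is infected, because it was hit many times shortly before. It stays infected long enough to restart $r_0$, up to $K$ times in a row, until some restart has a good period of length at least $Y$ again. During that period $S_k$ is refreshed.

**Step 1: the sequence of starts.** Let $s_0=0$. Given a stopping time $s_j<\infty$ with $r_0\in\xi_{s_j}$, let
$$\beta_j=\beta(s_j),\qquad f_j=s_j+\beta_j,\qquad t_j=f_j+\theta,\qquad s_{j+1}=\inf\{t\ge t_j:r_0\in\xi_t\}.$$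
Here $\beta(s_j)$ refers to the process $\zeta^{s_j}$ of infection paths from $(r_0,s_j)$ inside $H_{k-1}$. The time $t_j$ is a stopping time, since $\{\beta_j=i\theta\}$ is determined by time $s_j+(i+1)\theta$. The time $f_j$ is not one: that a period has ended shows only afterward. If $s_{j+1}<\infty$, then $r_0\in\xi_{s_{j+1}}$ by right-continuity. Call start $j$ *long* if $\beta_j\ge Y$, otherwise *short*; this is known at time $t_j\le s_{j+1}$. By $(\mathbf C_{k-1})$, the strong Markov property and $Y\le B$ from (P2), on $\{s_j<\infty\}$
$$P(\beta_j=B\mid\mathcal F_{s_j})\ge1-\varepsilon\ge\tfrac34,\qquad P(\text{start }j\text{ short}\mid\mathcal F_{s_j})\le\varepsilon\le\tfrac14 . \tag{8}$$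

**Step 2: visits in consecutive intervals.** We shall use:

(D) *$M$ consecutive intervals $[s_j+i\theta,s_j+(i+1)\theta)$ with $(i+1)\theta\le\beta_j$ contain together at least $M(\theta/\rho-1)\ge M\theta/(2\rho)$ 1-separated times at which $r_0\in\zeta^{s_j}$.*

Indeed, take the visits given by the definition of $\beta_j$ and drop the last one in each interval. The remaining ones lie at least $1$ before the end of their interval, so they are 1-separated also across intervals. The inequality is (P0).

**Step 3: separating the marks of $S_k$ from the rest.** Let $A_k$ be the subgraph of $H_k$ induced by the vertices of $H_{k-1}$, $v_k$ and $y_{k,1},\dots,y_{k,d_k}$. An *arrival (of start $j$)* is an arrow $y_{k,d_k}\to r_k$ at a time when $y_{k,d_k}$ is reached from $(r_0,s_j)$ by an infection path in $A_k$. Given $\mathcal F_{s_j}$, the arrivals and $\beta_j$ depend only on marks in $A_k$ and on arrows $y_{k,d_k}\to r_k$. They do not depend on the *internal marks of $S_k$*: the recoveries in $S_k$, including those of $r_k$, and the arrows inside $S_k$. This allows us to look backward from $f_j$, although $f_j$ is not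 a stopping time.

**Step 4: five kinds of bad events, and their probabilities.** Each bad event with index $j$ includes $s_j<\infty$.

**$E_1(j)$ (no hit of $S_k$ in some window):** for some $i\ge0$ with $i\theta+w\le\beta_j$ there is no arrival in $[s_j+i\theta,s_j+i\theta+w]$. We show $P(E_1(j)\mid\mathcal F_{s_j})\le\eta_1$.

Fix $i$, put $\alpha=s_j+i\theta$ and $Q=\frac w{2\rho(n+1)}$. Let $\kappa_1$ be the first time $\ge\alpha$ at which $r_0\in\zeta^{s_j}$, and $\kappa_{l+1}$ the first such time $\ge\kappa_l+n+1$. These are stopping times, possibly infinite. At each finite $\kappa_l$ we make the attempt (T1). Its path lies in $A_k$ followed by an arrow $y_{k,d_k}\to r_k$. So success gives an arrival in $[\kappa_l,\kappa_l+n]$. Given $\mathcal F_{\kappa_l}$ the attempt succeeds with probability at least $p$, and its outcome is known before $\kappa_{l+1}$.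

Suppose $\beta_j\ge i\theta+w$. The window $[\alpha,\alpha+w)$ consists of $w/\theta$ intervals as in (D). So it contains at least $w/(2\rho)=Q(n+1)$ 1-separated visits $b_1<b_2<\cdots$. Inductively $\kappa_l\le b_{1+(l-1)(n+1)}$: this is clear for $l=1$, and $b_{1+l(n+1)}\ge b_{1+(l-1)(n+1)}+n+1\ge\kappa_l+n+1$ gives $\kappa_{l+1}\le b_{1+l(n+1)}$. Since $(\lceil Q\rceil-1)(n+1)$ is an integer smaller than $Q(n+1)$, we have $1+(\lceil Q\rceil-1)(n+1)\le\lceil Q(n+1)\rceil$. So $\kappa_1,\dots,\kappa_{\lceil Q\rceil}$ lie in the window, and for $l<\lceil Q\rceil$ also $[\kappa_l,\kappa_l+n]$ does. If there is no arrival in the window, $\lceil Q\rceil-1$ successive attempts have failed. This has probability at most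
$$(1-p)^{\lceil Q\rceil-1}\le(1-p)^{Q-1}\le2e^{-pQ},$$
as $p\le\frac12$. Since $w\ge\theta$, the number of possible $i$ is at most $\frac{B-w}\theta+1\le B$. The sum over $i$ is at most $2Be^{-pQ}=\eta_1$.

**$E_2(j)$ (hits happen, but $S_k$ does not stay infected):** start $j$ is long, $E_1(j)$ fails, and $S_k\cap\xi_t=\emptyset$ for some $t\in[f_j,f_j+3KY-Y]$. We show $P(E_2(j)\mid\mathcal F_{s_j})\le\eta_2$.

Let $\mathcal G$ be generated by $\mathcal F_{s_j}$ and, after $s_j$, all marks of $A_k$ and all arrows $y_{k,d_k}\to r_k$. Given $\mathcal G$, the internal marks of $S_k$ after $s_j$ are fresh, independent Poisson processes. Suppose start $j$ is long and $E_1(j)$ fails; both are $\mathcal G$-measurable. As $\beta_j-Y\ge0$ and $w$ are multiples of $\theta$, and $Kw=Y$, each window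
$$[f_j-Y+(i-1)w,\;f_j-Y+iw],\qquad1\le i\le K,$$
is of the kind considered in $E_1(j)$. So it contains a first arrival $\tau_i$, which is $\mathcal G$-measurable. Use odd $i$ only. Then $\tau_{i+2}\ge f_j-Y+(i+1)w\ge\tau_i+w$. Let $\ell_i$ be the lifetime of the process using only internal marks of $S_k$, started from $(r_k,\tau_i)$.

- If some $\ell_i>3KY$, then $S_k$ is infected in $\xi$ throughout $[\tau_i,\tau_i+3KY]$. This contains $[f_j,f_j+3KY-Y]$, because $f_j-Y\le\tau_i\le f_j$. So $E_2(j)$ does not occur.
- Otherwise either all $\ell_i\le w$, or some $\ell_i\in(w,3KY]$.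

Given $\mathcal G$, the events $\{\ell_i\le w\}$ depend on internal marks in the disjoint intervals $(\tau_i,\tau_i+w]$. Each has probability at most $\frac18+w/T\le\frac14$, by Lemma 7(a) and (P5). There are at least $\lfloor K/2\rfloor$ odd indices, so all these events occur with probability at most $4^{-\lfloor K/2\rfloor}$. For the second alternative, Lemma 7(b) and a union bound give at most $K\bigl(\frac{3KY}T+\exp(-we^{-CN})\bigr)$; here $w$ is an integer. Together this is $\eta_2$.

**$E_3(j)$ ($S_k$ fails to restart $r_0$):** $S_k\cap\xi_t\ne\emptyset$ and $r_0\notin\xi_t$ for all $t\in[t_j,t_j+w]$. We show $P(E_3(j)\mid\mathcal F_{t_j})\le\eta_3$.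

Apply (T2) at the times $t_j+l(n+1)$, $0\le l<\lfloor w/(n+1)\rfloor$. On $E_3(j)$ each of these attempts is made and fails within its block of length $n+1\ (\text{inside }[t_j,t_j+w])$. So the probability is at most $(1-\frac p2)^{\lfloor w/(n+1)\rfloor}\le(1-\frac p2)^{w/(n+1)-1}\le2\exp\bigl(-\frac{pw}{2(n+1)}\bigr)=\eta_3$.

**$E_4(j)$ ($K$ short starts in a row):** starts $j,\dots,j+K-1$ all exist and are short. By (8), applied successively, $P(E_4(j)\mid\mathcal F_{s_j})\le4^{-K}$.

**$E_5$ (too few full good periods):** $s_j<\infty$ for all $j<J$, and $\beta_j=B$ for fewer than $J/2$ of these $j$. We show $P(E_5)\le e^{-J/8}$.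

Let $Z_j=1\{s_j<\infty,\ \beta_j\ne B\}$ for $0\le j<J$. On $\{s_j<\infty\}$, $P(Z_j=1\mid\mathcal F_{s_j})\le\frac14$ by (8); on $\{s_j=\infty\}$, $Z_j=0$. Moreover $Z_0,\dots,Z_{j-1}$ are $\mathcal F_{s_j}$-measurable. So $E[3^{Z_j}\mid\mathcal F_{s_j}]\le1+\frac24$, and successively $E\,3^{\sum_jZ_j}\le(\frac32)^J$. On $E_5$, $\sum_jZ_j>J/2$. Hence $P(E_5)\le(\frac32)^J3^{-J/2}=(\frac{\sqrt3}2)^J\le e^{-J/8}$.

**Step 5: the good event.** Let $\Omega_k$ be the event that start $0$ is long, no $E_1(j),\dots,E_4(j)$ with $0\le j<J$ occurs, and $E_5$ does not occur. By (8), (P4) and (P3),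
$$P(\Omega_k^c)\le\varepsilon_{k-1}+J(\eta_1+\eta_2+\eta_3+4^{-K})+e^{-J/8}\le\varepsilon_{k-1}+2\delta_k=\varepsilon_k . \tag{9}$$
The only loss that is not tiny is that start $0$ may be short. This loss is inherited once and not multiplied. That is why the failure probabilities stay below $\frac14$ through all levels. What remains is deterministic: on $\Omega_k$ we show $\beta_k(0)=B_k$.

**Step 6: the restarts never stop (Claim 1).** *On $\Omega_k$, $s_j<\infty$ for all $j\le J$; and if $0\le j<J$ and $i$ is the last long start with $i\le j$, then*
$$s_{j+1}\le t_j+w\le f_i+(K+1)Y . \tag{10}$$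

We use induction on $j$. Let $j<J$, and suppose $s_0,\dots,s_j<\infty$ and $s_{l+1}\le t_l+w$ for $l<j$. Let $i$ be the last long start $\le j$; it exists because start $0$ is long. Then $j-i\le K-1$, since otherwise $E_4(i+1)$ occurs, with $i+1\le j<J$. A short start $l$ has $\beta_l\le Y-\theta$, because $\beta_l$ and $Y$ are multiples of $\theta$. So $t_l\le s_l+Y$. Starting from $t_i=f_i+\theta$, each of the at most $K-1$ short starts after $i$ adds at most $w$ (waiting) and $Y$ (from $s_l$ to $t_l$). Hence
$$t_j+w\le f_i+\theta+w+(K-1)(Y+w)\le f_i+(K-1)Y+(K+1)w\le f_i+(K+1)Y,$$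
where we used $\theta\le w$ and $(K+1)w=Y+w\le2Y$. Since $(K+1)Y\le3KY-Y$, and since start $i$ is long while $E_1(i)$ and $E_2(i)$ fail, $S_k\cap\xi_t\ne\emptyset$ throughout $[t_j,t_j+w]$. Since $E_3(j)$ fails, $r_0$ is infected at some time in $[t_j,t_j+w]$, that is, $s_{j+1}\le t_j+w$. This proves Claim 1.

Consequently, on $\Omega_k$, since $s_{j+1}\ge s_j+\beta_j$ and $E_5$ fails,
$$s_J\ge\tfrac J2B\ge B_k+\theta_k . \tag{11}$$

**Step 7: every interval has enough visits (Claim 2).** *On $\Omega_k$, $\beta_k(0)=B_k$.*

Let $I=[\alpha,\alpha+\theta_k)\subset[0,B_k)$ with $\alpha$ a multiple of $\theta_k$. We look for a piece of one long good period, of length about $Y$, inside $I$. Recall $\theta_k=4KY$, and $Y\ge K\theta\ge2\theta$. Let $i$ be the last long start with $s_i\le\alpha$. By (11), $s_J>\alpha$, so $i<J$.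

*Case 1: $f_i\ge\alpha+2Y$.* Then $[\alpha,\alpha+2Y)\subset I\cap[s_i,f_i)$. It contains at least $2Y/\theta-2\ge Y/\theta$ consecutive intervals as in (D) for start $i$.

*Case 2: $f_i<\alpha+2Y$.* If no start in $\{i+1,\dots,J-1\}$ were long, then (10) with $j=J-1$ would give
$$s_J\le f_i+(K+1)Y<\alpha+(K+3)Y\le\alpha+\theta_k\le B_k,$$
contradicting (11). So let $i'\le J-1$ be the first long start after $i$. Then $s_{i'}>\alpha$ by the choice of $i$. By (10) with $j=i'-1$, $s_{i'}\le f_i+(K+1)Y<\alpha+(K+3)Y$. So $[s_{i'},s_{i'}+Y)\subset[\alpha,\alpha+(K+4)Y)\subset I$. As start $i'$ is long, this set consists of $Y/\theta$ intervals as in (D) for start $i'$.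

In both cases (D) shows that $I$ contains at least
$$\frac Y\theta\cdot\frac\theta{2\rho}=\frac Y{2\rho}=\frac{\theta_k}{\rho_k}$$
1-separated times with $r_0\in\xi_t$. As $I$ was arbitrary and $\xi=\zeta^0$ at level $k$, we get $\beta_k(0)=B_k$. With (9) this is $(\mathbf C_k)$, and Proposition 10 is proved. $\square$

## 10. Local survival on $G'$ at rate $\mu$

By Section 8 and Proposition 10, $(\mathbf C_k)$ holds for every $k\ge0$, with $\varepsilon_k\le\frac14$. On $\{\beta_k(0)=B_k\}$ the interval $[B_k-\theta_k,B_k)$ contains at least $\theta_k/\rho_k\ge2$ visits. So with probability at least $\frac34$ the process on $H_k\subset G'$ from $\{r_0\}$ has $r_0$ infected at some time in $[B_k-\theta_k,B_k)$. By monotonicity the same holds on $G'$. Since $B_k-\theta_k\to\infty$ by (P2), on $G'$ at rate $\mu$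
$$P(r_0\text{ is infected at some time}\ge t)\ge\tfrac34\qquad\text{for every }t .$$
These events decrease in $t$. Letting $t\to\infty$, $r_0$ is infected at arbitrarily large times with probability at least $\frac34$. Hence $\lambda_2(G')\le\mu=\nu^r$.

Together with $\lambda_1(G)\ge\nu$ from Proposition 6, and with $\lambda_1\le\lambda_2$ on any connected graph,
$$\lambda_1(G')\le\lambda_2(G')\le\nu^r<\nu\le\lambda_1(G)\le\lambda_2(G).$$
This proves Theorem 1, and Conjecture 5.3 is disproved for $\lambda_1$ and $\lambda_2$ at once. $\blacksquare$
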